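# A non-r.e. degree below $\mathbf 0'$ in a model of $B\Sigma_1$ without $\Sigma_1$ induction

## 1. Finite sets, r.e. sets, reductions and cuts inside a model

**The theory.** $P^-$ is the theory of the non-negative parts of discretely ordered rings, $I\Sigma_0$ and $I\Sigma_1$ are induction for $\Sigma_0$ and $\Sigma_1$ formulas, and $\operatorname{Exp}$ says that $x\mapsto 2^x$ is total. The scheme $B\Sigma_1$, which is taken to include $I\Sigma_0$, says for each $\Sigma_1$ formula $\varphi$: if $\forall x<b\,\exists y\,\varphi(x,y)$, then there is a single $d$ with $\forall x<b\,\exists y<d\,\varphi(x,y)$. We write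
$$T \;=\; P^-+B\Sigma_1+\neg I\Sigma_1+\operatorname{Exp},$$
and $\mathcal M$ is always a model of $T$. Such an $\mathcal M$ is nonstandard, because the standard model satisfies $I\Sigma_1$. "$\Sigma_n$" means $\Sigma_n$ over $\mathcal M$ with parameters. We identify $b\in\mathcal M$ with $[0,b)$ and write $K<b$ for $K\subseteq[0,b)$. We use the Cantor pairing function, so $x,y\le\langle x,y\rangle$, and $\langle n,i,k\rangle=\langle n,\langle i,k\rangle\rangle$. The standard part $\omega$ is closed under pairing and unpairing.

**Definition 1 ($\mathcal M$-finite sets).** An element $c\in\mathcal M$ codes the set of those $x$ for which the $x$-th binary digit of $c$ is $1$; we write $x\in c$, a $\Delta_0$ relation. A set is $\mathcal M$-finite if it is coded by an element of $\mathcal M$.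

For example, $2^b-1$ codes $[0,b)$. If $b$ is nonstandard, this is an $\mathcal M$-finite set that is infinite when seen from outside. On the other hand $\omega$ is not $\mathcal M$-finite, because a nonempty $\mathcal M$-finite set has a largest element. The subsets of $[0,b)$ that are $\mathcal M$-finite have codes below $2^b$, so quantifying over them is bounded quantification.

We use three textbook facts.

1. A bounded $\Delta_0$-definable set is $\mathcal M$-finite. (By $\Delta_0$ induction on $x\le b$ there is $c<2^b$ that agrees with the set below $x$.)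
2. $\Sigma_1$ and $\Pi_1$ are closed under bounded quantification. Indeed, for $\theta\in\Delta_0$, $B\Sigma_1$ turns $\forall x<b\,\exists y\,\theta$ into $\exists d\,\forall x<b\,\exists y<d\;\theta$; the $\Pi_1$ case is dual.
3. There is a $\Sigma_1$ formula $\mathrm{Sat}(e,x)$ such that $\varphi(x)\iff\mathrm{Sat}(\ulcorner\varphi\urcorner,x)$ for each $\Sigma_1$ formula $\varphi$.

**Definition 2 (r.e. and recursive).** A set $X\subseteq\mathcal M$ is r.e. if it is $\Sigma_1$, and recursive if $X$ and $\mathcal M\setminus X$ are both $\Sigma_1$. The halting set is $\emptyset'=\{\langle e,x\rangle:\mathrm{Sat}(e,x)\}$.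

For example, the set of even numbers is recursive. The set $\emptyset'$ is complete: if $V$ is r.e., defined by the $\Sigma_1$ formula $\varphi(\langle x,p\rangle)$ with parameter $p$, then $t(x)=\langle\ulcorner\varphi\urcorner,\langle x,p\rangle\rangle$ is a total recursive function with $x\in V\iff t(x)\in\emptyset'$. By Fact 2, for an r.e. set $V$ and a variable $K$ ranging over $\mathcal M$-finite sets, "$K\subseteq V$" is $\Sigma_1$ and "$K\cap V=\emptyset$" is $\Pi_1$.

**Definition 3 (Turing reducibility).** $X\le_TY$ means that there is an r.e. set $W$ such that for every $\mathcal M$-finite set $K$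
$$K\subseteq X\iff\exists H_1,H_2\,(\langle K,0,H_1,H_2\rangle\in W\wedge H_1\subseteq Y\wedge H_2\subseteq\mathcal M\setminus Y),$$
$$K\subseteq\mathcal M\setminus X\iff\exists H_1,H_2\,(\langle K,1,H_1,H_2\rangle\in W\wedge H_1\subseteq Y\wedge H_2\subseteq\mathcal M\setminus Y),$$
where $H_1,H_2$ range over $\mathcal M$-finite sets. Degrees are the classes of $\equiv_T$. A degree is r.e. if it contains an r.e. set. $\mathbf 0'$ is the degree of $\emptyset'$, and a degree is below $\mathbf 0'$ if its members are $\le_T\emptyset'$.

So an oracle computation must answer a question about a whole $\mathcal M$-finite block $K$, using $\mathcal M$-finitely much positive and negative information about $Y$. The relation is reflexive (use $\langle K,0,K,\emptyset\rangle$ and $\langle K,1,\emptyset,K\rangle$). It is transitive: if $W$ reduces $X$ to $Y$ and $W'$ reduces $Y$ to $Z$, put $\langle K,e,P_1\cup Q_1,P_2\cup Q_2\rangle$ into $W''$ whenever there are $H_1,H_2$ with $\langle K,e,H_1,H_2\rangle\in W$, $\langle H_1,0,P_1,P_2\rangle\in W'$ and $\langle H_2,1,Q_1,Q_2\rangle\in W'$. Two examples will be used all the time.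

*Recursive sets form the least degree.* If $X$ is recursive, then $K\subseteq X$ and $K\cap X=\emptyset$ are both $\Sigma_1$ by Fact 2, so $X\le_TY$ for every $Y$: take $H_1=H_2=\emptyset$. Conversely, if $X\le_TY$ and $Y$ is recursive, then in Definition 3 with $K=\{x\}$ the conditions $H_1\subseteq Y$ and $H_2\subseteq\mathcal M\setminus Y$ are $\Sigma_1$, so $X$ and its complement are $\Sigma_1$, and $X$ is recursive.

*R.e. sets are below $\emptyset'$.* Let $V$ be r.e. Put $\langle K,0,\emptyset,\emptyset\rangle$ into $W$ when $K\subseteq V$. The set $\{K:K\cap V\ne\emptyset\}$ is $\Sigma_1$, so there is a total recursive $t$ with $K\cap V\neq\emptyset\iff t(K)\in\emptyset'$; put all $\langle K,1,\emptyset,\{t(K)\}\rangle$ into $W$. Hence every r.e. degree is below $\mathbf 0'$.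

**Definition 4 ($\Sigma_1$ cut).** A cut is a proper initial segment $I\subsetneq\mathcal M$ closed under successor. It is a $\Sigma_1$ cut if there is a $\Sigma_1$-definable function $f:I\to\mathcal M$ whose range is cofinal in $\mathcal M$.

The example is also the model we shall need. Let $N$ be a nonstandard model of $PA$ and $a\in N$ nonstandard. In $N$ put $2^a_0=a$, $2^a_{x+1}=2^{2^a_x}$; this is a total, strictly increasing function of $x\in N$. Let
$$\mathcal M(N,a)=\{x\in N:x<2^a_n\text{ for some }n\in\omega\}.$$

**Proposition 1 (tower models).** $\mathcal M=\mathcal M(N,a)$ is a model of $T$, and $\omega$ is a $\Sigma_1$ cut of $\mathcal M$, as witnessed by $f(n)=2^a_n$.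

*Proof.* **Step 1: the base theory and Exp.** We check the axioms that follow from closure properties. $\mathcal M$ is an initial segment of $N$. If $x,y<2^a_n$, then $x+y$, $xy$ and $2^x$ are below $2^a_{n+1}$, since $z^2\le2^z$ for $z\ge4$. It is proper, since $2^a_e\notin\mathcal M$ for nonstandard $e\in N$. So $\mathcal M\models P^-$, and $\Delta_0$ formulas are absolute between $\mathcal M$ and $N$. In particular this holds for the $\Delta_0$ graph of $x\mapsto2^x$, so $\mathcal M\models\operatorname{Exp}$. A nonempty $\Delta_0$-definable subset of $\mathcal M$, cut off at one of its elements, has a least element in $N$, and this lies in $\mathcal M$. So $\mathcal M\models I\Sigma_0$.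

**Step 2: bounding.** We use that a proper cut is not definable in $N$. Let $\mathcal M\models\forall x<b\,\exists y\,\theta(x,y)$ with $\theta\in\Delta_0$ (several existential quantifiers are merged into one by a common bound). Every $d\in N\setminus\mathcal M$ satisfies $\forall x<b\,\exists y<d\;\theta(x,y)$ in $N$. Let $d$ be least in $N$ with this property. If $d\notin\mathcal M$, then $d-1\notin\mathcal M$, because $\mathcal M$ is closed under successor; so $d-1$ has the property too, a contradiction. So $d\in\mathcal M$, and it is the required bound.

**Step 3: the cut.** We show that $f$ is $\Sigma_1$ with domain exactly $\omega$. Let $E(i,y)$ be the $\Sigma_1$ formula "there is a coded sequence $s$ of length $i+1$ with $s_0=a$, $s_{j+1}=2^{s_j}$ for $j<i$, and $s_i=y$". For $i\in\omega$, $\mathcal M\models E(i,2^a_i)$ by external induction on $i$: the code of the sequence is obtained from the previous code by adding one power of $2$, and $\mathcal M$ is closed under $2^x$. If $\mathcal M\models E(i,y)$, then by absoluteness $y=2^a_i$ in the sense of $N$. For $i\in\omega$ this shows that $E$ defines $f(i)$ uniquely.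 For $i\notin\omega$, $2^a_i$ exceeds every $2^a_n$ with $n\in\omega$ and so is not in $\mathcal M$; hence $E(i,y)$ fails for all $y\in\mathcal M$. So $E$ defines $f$, whose domain is $\omega$ and whose range is cofinal by the choice of $\mathcal M$. Also $\omega\neq\mathcal M$, since $a\in\mathcal M$.

**Step 4: $I\Sigma_1$ fails.** The $\Sigma_1$ set $\{i:\exists y\,E(i,y)\}=\omega$ contains $0$, is closed under successor, and is not all of $\mathcal M$. $\square$

In this model $\omega$ is r.e. and not recursive. Indeed, suppose $\mathcal M\setminus\omega$ were $\Sigma_1$. Each $x<a$ has a witness for $x\in\omega$ or for $x\notin\omega$; by $B\Sigma_1$ all these witnesses lie below one $s$; then $\omega$ is the set of $x<a$ with a witness below $s$ for $x\in\omega$. That set is bounded and $\Delta_0$, hence $\mathcal M$-finite, which $\omega$ is not. Not every $\Sigma_1$ cut is $\omega$: in the same model $\{x:x<a+n\text{ for some }n\in\omega\}$ is a $\Sigma_1$ cut, via the function that sends $x<a$ to $a$ and $a+n$ to $2^a_n$.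

**Definition 5 (coded sets).** $X\subseteq\omega$ is coded (on $\omega$) if there is an $\mathcal M$-finite $c$ with $c\cap\omega=X$. We let $\mathcal X$ be the family of coded subsets of $\omega$.

For example, the set of standard even numbers is coded by $\{x<b:x\text{ even}\}$ for any nonstandard $b$. A code may always be cut off at a nonstandard $b$.

## 2. R.e. degrees and degrees below $\mathbf 0'$

Every r.e. degree is below $\mathbf 0'$. Now we ask about the converse, in a world where $\Sigma_1$ induction fails: *is it true that in every model $\mathcal M$ of $T$, every degree below $\mathbf 0'$ is r.e.?*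

The question comes from "Classical Theorems In Reverse Mathematics And Higher Recursion Theory" (https://core.ac.uk/download/48660965.pdf). There is a known result in the positive direction:

**Known result.** If $\mathcal M$ is a countable model of $T$ in which $\omega$ is a $\Sigma_1$ cut and every subset of $\omega$ that is arithmetically definable (in the sense of $\mathcal M$) is coded on $\omega$, then all degrees below $\mathbf 0'$ are r.e.

For a general given model the existence of a non-r.e. degree below $\mathbf 0'$ is recorded as unknown. Here is what we shall prove; it shows that the statement about all models is false.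

**Theorem 1.** There is a countable model $\mathcal M\models P^-+B\Sigma_1+\neg I\Sigma_1+\operatorname{Exp}$, in which $\omega$ is a $\Sigma_1$ cut, and a set $X\le_T\emptyset'$ such that $X$ is not recursive and every r.e. set $V\le_TX$ is recursive. In particular $\deg(X)$ is a non-r.e. degree below $\mathbf 0'$.

## 3. Stretching a subset of the cut along a cofinal sequence

Let $I$ be a $\Sigma_1$ cut of $\mathcal M$, witnessed by $f:I\to\mathcal M$ with $f(i)=y\iff\exists z\,\theta(i,y,z)$, $\theta\in\Delta_0$. First we replace $f$ by a better function. Let $\gamma(i)$ be the least $s$ with $\forall j\le i\,\exists y,z<s\;\theta(j,y,z)$, and let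
$$g(i)=\gamma(i)+i .$$
For $i\in I$, each $j\le i$ has such $y,z$, so a common bound exists by $B\Sigma_1$, and a least one by $I\Sigma_0$. For $i\notin I$ no $s$ works, because $f(i)$ is undefined. So $\operatorname{dom}g=I$. Since $\gamma$ is nondecreasing, $g$ is strictly increasing. Since $f(i)<\gamma(i)$, $g$ is cofinal. The relation $g(i)=y$ is $\Delta_0$, as all its quantifiers are bounded by $y$. In particular $I=\operatorname{dom}g$ is $\Sigma_1$.

A string is an $\mathcal M$-finite $0$-$1$ sequence. Let $2^{<I}$ be the $\Sigma_1$ set of strings with length in $I$. For $\sigma\in2^{<I}$ put $g[\sigma]=\{g(j):j<|\sigma|,\ \sigma(j)=1\}$. It is a subset of $[0,g(|\sigma|))$, and membership in it is $\Delta_0$ in $\sigma$ and $g(|\sigma|)$, so it is $\mathcal M$-finite. When $I=\omega$, $2^{<I}$ is the set $2^{<\omega}$ of ordinary finite strings.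

**Definition 6 (piecewise coded sets and their copies).** $G\subseteq I$ is piecewise coded if each $G\restriction i$ ($i\in I$), an initial segment of the characteristic function, is $\mathcal M$-finite. The copy of $G$ is $X_G=g[G]=\{g(j):j\in G\}$.

If $I=\omega$, every $G\subseteq\omega$ is piecewise coded. If $\omega\subsetneq I$, then $G=\omega$ is not: $G\restriction i$ for nonstandard $i\in I$ would make $\omega$ an $\mathcal M$-finite set. Since $g$ is increasing,
$$X_G\cap g(i)=g[G\restriction i]\qquad(i\in I).\tag{1}$$

Let us try the question by hand on copies of sets $Y\subseteq\omega$, in a model where $\omega$ is a $\Sigma_1$ cut. If $Y=c\cap\omega$ is coded, then $x\in X_Y\iff\exists j\le x\,(g(j)=x\wedge j\in c)$. This is $\Delta_0$, so $X_Y$ is recursive. If $Y$ is $\Sigma_1$, then $X_Y$ is r.e. Conversely, if $X_Y$ is recursive, then $Y=\{j:\exists z\,(z=g(j)\wedge z\in X_Y)\}$ and $\omega\setminus Y$ are both $\Sigma_1$. The next lemma says that then $Y$ is coded. So *$X_Y$ is recursive exactly when $Y\in\mathcal X$*. If all subsets of $\omega$ are coded, all copies are recursive. If the real halting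 set is not coded, then its copy is r.e. but not recursive (the real halting set is $\Sigma_1$ over $\mathcal M$, since $\omega$ is $\Sigma_1$ and computations are checked by $\Delta_0$ formulas, which are absolute between $\omega$ and $\mathcal M$). What happens depends on $\mathcal X$.

**Lemma 1 (Chong–Mourad coding).** If $A_0,A_1$ are disjoint $\Sigma_1$ sets with $A_0\cup A_1=I$, then $A_1=c\cap I$ for some $\mathcal M$-finite $c$.

*Proof.* Fix $a\notin I$. Let $A_{e,s}$ be the $\mathcal M$-finite set of $x<a$ shown to be in $A_e$ by a witness $<s$. Suppose no $c$ works. Then each $c<2^a$ disagrees with $A_1$ at some $x\in I$, so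
$$\forall c<2^a\;\exists s\;\exists x<a\;[x\in A_{1,s}\setminus c\ \vee\ x\in A_{0,s}\cap c].$$
By $B\Sigma_1$, and since the $A_{e,s}$ grow with $s$, one $s$ works for all $c<2^a$. Apply this to $c=A_{1,s}$. The first alternative is impossible outright, and the second because $A_0\cap A_1=\emptyset$. Contradiction. $\square$

## 4. Constructions with nonstandardly many stages, and generics of length $\omega$

In ordinary recursion theory a non-r.e. degree below $\mathbf 0'$ can be obtained from a 1-generic set computable in the halting set, since a 1-generic bounds no nonrecursive r.e. set. A sensible person would build a 1-generic inside $\mathcal M$: list all $\Sigma_1$ sets of strings as $(S_e)_{e\in\mathcal M}$ by means of $\mathrm{Sat}$, with $e=\langle\ulcorner\varphi\urcorner,p\rangle$ for a formula $\varphi$ with parameter $p$. Then let $\sigma_{e+1}$ be an extension of $\sigma_e$ in $S_e$ if there is one, and $\sigma_{e+1}=\sigma_e$ otherwise.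

The construction breaks because the stages run out. Let $\omega$ be a $\Sigma_1$ cut, and for $j\in\omega$ consider the $\Sigma_1$ set $\{\tau:|\tau|>g(j)\}$. Its index $e(j)$ depends only on the parameter $j$, so all $e(j)$ with $j\in\omega$ lie below one $b\in\mathcal M$. Suppose stage $b$ were reached. Each $\{\tau:|\tau|>g(j)\}$ is dense, so $|\sigma_b|>g(j)$ for every $j\in\omega$, which contradicts the cofinality of $g$. So $\sigma_b$ does not exist, and the requirements with index $\ge b$ never get a stage. Moreover, by the known result, nothing that works uniformly in every model can succeed: the model itself must be used.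

A second attempt uses strings of *standard* length: take a real 1-generic $G\subseteq\omega$ computable in the real halting set, and copy it to $X_G$. Now all stages are standard. The point to check is genericity over $\mathcal M$. A $\Sigma_1$ set $S\subseteq2^{<\omega}$ over $\mathcal M$ may have a nonstandard parameter $c$, and so may use the real $c\cap\omega$ as an oracle. An ordinary 1-generic has no reason to decide such an $S$. If the real halting set is coded, then every real computable in it is coded too (Lemma 4 below), so $G\in\mathcal X$ and $X_G$ is recursive.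

This also shows what is needed. The set $G$ should be 1-generic relative to *every* real in $\mathcal X$, and yet simple enough that $X_G\le_T\emptyset'$. Both are possible if all reals in $\mathcal X$ are computable from one real $D$ that is *low*: a 1-generic relative to $D$ can be computed from $D'$, hence from the real halting set. And we may choose the model: a tower model over a model $N$ of $PA$ whose elementary diagram is low has this property.

## 5. Reductions through strings, and $\Sigma_1$ and $\Sigma_2$ sets on $\omega$

We fix $I$ and $g$ as in Section 3. The first lemma rewrites reductions to $X_G$ as monotone questions to initial segments of $G$.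

**Lemma 2.** Let $G\subseteq I$ be piecewise coded. Then $Z\le_TX_G$ iff there are $\Sigma_1$ sets $U_0,U_1$ of pairs $(K,\sigma)$ with $\sigma\in2^{<I}$, which are monotone ($(K,\sigma)\in U_e$ and $\sigma\subseteq\tau\in2^{<I}$ imply $(K,\tau)\in U_e$) and satisfy, for all $\mathcal M$-finite $K$,
$$K\subseteq Z\iff\exists i\in I\,(K,G\restriction i)\in U_0,\qquad K\cap Z=\emptyset\iff\exists i\in I\,(K,G\restriction i)\in U_1 .$$

*Proof.* ($\Rightarrow$) Let $W$ witness $Z\le_TX_G$. Put $(K,\sigma)\in U_e$ iff $\sigma\in2^{<I}$ and there are $H_1,H_2<g(|\sigma|)$ with $\langle K,e,H_1,H_2\rangle\in W$, $H_1\subseteq g[\sigma]$ and $H_2\cap g[\sigma]=\emptyset$. This is $\Sigma_1$. It is monotone: if $\sigma\subseteq\tau$, then $H_1\subseteq g[\sigma]\subseteq g[\tau]$, and the elements of $g[\tau]\setminus g[\sigma]$ are $\ge g(|\sigma|)$, so $H_2<g(|\sigma|)$ still misses $g[\tau]$.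

For the equivalences, suppose $\langle K,e,H_1,H_2\rangle\in W$ with $H_1\subseteq X_G$ and $H_2\cap X_G=\emptyset$. As $g$ is cofinal, $H_1,H_2<g(i)$ for some $i\in I$, and by (1) $H_1\subseteq g[G\restriction i]$ and $H_2\cap g[G\restriction i]=\emptyset$; so $(K,G\restriction i)\in U_e$. Conversely, if $(K,G\restriction i)\in U_e$ via $H_1,H_2<g(i)$, then (1) gives $H_1\subseteq X_G$ and $H_2\cap X_G=\emptyset$.

($\Leftarrow$) Let $W=\{\langle K,e,g[\sigma],g(|\sigma|)\setminus g[\sigma]\rangle:(K,\sigma)\in U_e\}$, which is $\Sigma_1$. If $g[\sigma]\subseteq X_G$ and $g(|\sigma|)\setminus g[\sigma]$ misses $X_G$, then for $j<|\sigma|$ we have $\sigma(j)=1\iff g(j)\in X_G\iff j\in G$, so $\sigma=G\restriction|\sigma|$; and $\sigma=G\restriction i$ does satisfy both conditions. So $W$ answers exactly according to the pairs $(K,G\restriction i)\in U_e$. $\square$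

**Lemma 3.** $X\le_T\emptyset'$ iff $\{K:K\subseteq X\}$ and $\{K:K\cap X=\emptyset\}$ are $\Sigma_2$.

*Proof.* ($\Rightarrow$) In Definition 3 with $Y=\emptyset'$, "$H_1\subseteq\emptyset'$" is $\Sigma_1$ and "$H_2\cap\emptyset'=\emptyset$" is $\Pi_1$. Existential quantifiers in front of such a conjunction give a $\Sigma_2$ condition.

($\Leftarrow$) Let $K\subseteq X\iff\exists w\,\forall v\,\psi(K,w,v)$ with $\psi\in\Delta_0$. By completeness of $\emptyset'$ there is a total recursive $t$ with $t(K,w)\in\emptyset'\iff\exists v\,\neg\psi(K,w,v)$. Put all $\langle K,0,\emptyset,\{t(K,w)\}\rangle$ into $W$. Then $K\subseteq X$ iff $t(K,w)\notin\emptyset'$ for some $w$, as required. Treat $K\cap X=\emptyset$ in the same way, with $1$ in place of $0$. $\square$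

The next observation replaces unbounded quantifiers over $\mathcal M$ by quantifiers over the cut. For $\theta\in\Delta_0$,
$$\exists u\,\forall v\;\theta(K,u,v)\iff\exists i\in I\,\forall k\in I\;\exists u<g(i)\,\forall v<g(k)\;\theta(K,u,v).\tag{2}$$
From left to right, choose $i$ with $u<g(i)$. From right to left, let $i$ be as on the right, and suppose that for each $u<g(i)$ there is $v$ with $\neg\theta(K,u,v)$. By $B\Sigma_1$ these $v$ can be found below one bound, hence below some $g(k)$. This contradicts the right side for this $k$. So some $u<g(i)$ satisfies $\forall v\,\theta(K,u,v)$.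

Now let $I=\omega$. We write $\le_{\mathrm r}$ for ordinary (real-world) Turing reducibility between subsets of $\omega$, $A'$ for the real-world jump of $A\subseteq\omega$, and $J$ for the real-world halting set. The symbol $\emptyset'$ is reserved for the halting set of $\mathcal M$.

**Definition 7.** $\Sigma_1(\mathcal X)$ is the family of $S\subseteq\omega$ that are r.e. (in the real world) in a member of $\mathcal X$, and $\Delta_2(\mathcal X)=\{Y\subseteq\omega:\exists A\in\mathcal X\;\;Y\le_{\mathrm r}A'\}$.

Two extreme examples. If $\mathcal X$ is closed under $\le_{\mathrm r}$ and under jump, then $\Delta_2(\mathcal X)=\mathcal X$. If $\emptyset\in\mathcal X$ and all members of $\mathcal X$ are $\le_{\mathrm r}D$ with $D'\le_{\mathrm r}J$, then $\Delta_2(\mathcal X)$ consists of all sets computable from $J$, because $A'\le_{\mathrm r}D'\le_{\mathrm r}J$ for $A\in\mathcal X$.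

**Lemma 4.** Let $\omega$ be a $\Sigma_1$ cut.

1. $S\subseteq\omega$ is $\Sigma_1$ over $\mathcal M$ iff $S\in\Sigma_1(\mathcal X)$. Moreover $\mathcal X$ is a Turing ideal.
2. For $Y\subseteq\omega$ the following are equivalent: $Y\in\Delta_2(\mathcal X)$; both $Y$ and $\omega\setminus Y$ are $\Sigma_2$ over $\mathcal M$; $X_Y\le_T\emptyset'$.

*Proof.* **Step 1: from $\Sigma_1$ over $\mathcal M$ to r.e. in a coded real.** We store bounded searches in an oracle. Let $S=\{x\in\omega:\exists y\,\theta(x,y)\}$ and $A=\{\langle x,i\rangle\in\omega:\exists y<g(i)\,\theta(x,y)\}$. Both $A$ and $\omega\setminus A$ are $\Sigma_1$: given $\langle x,i\rangle\in\omega$, find $z=g(i)$ and check a $\Delta_0$ condition. So $A\in\mathcal X$ by Lemma 1. Since $g$ is cofinal, $x\in S\iff\exists i\in\omega\;\langle x,i\rangle\in A$, so $S$ is r.e. in $A$.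

**Step 2: from r.e. in a coded real to $\Sigma_1$ over $\mathcal M$.** Let $S$ be r.e. in $A=c\cap\omega$. A convergent computation uses a finite piece of the oracle, and its correctness can be checked by a $\Delta_0$ formula: there is $\theta\in\Delta_0$ with $x\in S\iff\exists m,y\in\omega\;\theta(x,m,c\cap m,y)$, where $c\cap m$ is a standard number when $m$ is standard. $\Delta_0$ formulas are absolute between $\omega$ and $\mathcal M$, and $\omega$ is $\Sigma_1$. So this is a $\Sigma_1$ definition over $\mathcal M$ with parameter $c$.

**Step 3: $\mathcal X$ is a Turing ideal.** If $c,d$ code $A,B$, then the $\mathcal M$-finite set $\{2n:n\in c\}\cup\{2n+1:n\in d\}$ codes $A\oplus B$. If $B\le_{\mathrm r}A\in\mathcal X$, then $B$ and $\omega\setminus B$ are r.e. in $A$, hence $\Sigma_1$ over $\mathcal M$ by Step 2, hence $B\in\mathcal X$ by Lemma 1. This proves (1).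

**Step 4: from $\Sigma_2$ over $\mathcal M$ to $\Delta_2(\mathcal X)$.** Let $j\in Y\iff\exists u\,\forall v\,\theta(j,u,v)$ for $j\in\omega$. By (2) this is equivalent to $\exists i\in\omega\,\forall k\in\omega\;\langle j,i,k\rangle\in A$, where $A=\{\langle j,i,k\rangle\in\omega:\exists u<g(i)\,\forall v<g(k)\,\theta(j,u,v)\}$. As in Step 1, $A$ and $\omega\setminus A$ are $\Sigma_1$, so $A\in\mathcal X$, and $Y$ is $\Sigma_2$ (in the real world) in a member of $\mathcal X$. The same holds for $\omega\setminus Y$ with some $B\in\mathcal X$. So $Y$ is $\Delta_2$ in $A\oplus B\in\mathcal X$, and by Post's theorem $Y\le_{\mathrm r}(A\oplus B)'$.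

**Step 5: from $\Delta_2(\mathcal X)$ to $\Sigma_2$ over $\mathcal M$.** If $Y\le_{\mathrm r}A'$ with $A\in\mathcal X$, then $j\in Y\iff\exists u\in\omega\,\forall v\in\omega\;\langle j,u,v\rangle\in R$ for some $R\le_{\mathrm r}A$. By Step 3, $R=c\cap\omega$ for some $c$. Then $j\in Y$ iff $j\in\omega\wedge\exists u\,[u\in\omega\wedge\forall v\,(v\in\omega\to\langle j,u,v\rangle\in c)]$, which is $\Sigma_2$, because $\omega$ is $\Sigma_1$. The same applies to $\omega\setminus Y$.

**Step 6: from $X_Y\le_T\emptyset'$ to $\Sigma_2$.** Apply Lemma 3 with $K=\{g(j)\}$: for $j\in\omega$, $j\in Y\iff\{g(j)\}\subseteq X_Y$ and $j\notin Y\iff\{g(j)\}\cap X_Y=\emptyset$.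

**Step 7: from $\Sigma_2$ to $X_Y\le_T\emptyset'$.** By Lemma 3 we need $\Sigma_2$ definitions of statements about blocks $K$, not just points; we get them by guessing $Y\restriction i$ for standard $i$. Let $j\in Y\iff\exists u\,\forall v\,\theta_1(j,u,v)$ and $j\notin Y\iff\exists u\,\forall v\,\theta_0(j,u,v)$ for $j\in\omega$. For $i\in\omega$ and $\sigma\in2^i$,
$$\sigma=Y\restriction i\iff\exists w\,\forall j<i\,\exists u<w\,\forall v\;\theta_{\sigma(j)}(j,u,v),$$
because $i$ is standard and finitely many witnesses have a bound. By Fact 2 the part after $\exists w$ is $\Pi_1$, so the condition is $\Sigma_2$. Every $K$ is $<g(i)$ for some $i\in\omega$, so by (1)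
$$K\subseteq X_Y\iff\exists i\in\omega\,\exists\sigma\in2^i\,[\sigma=Y\restriction i\wedge K\subseteq g[\sigma]],$$
$$K\cap X_Y=\emptyset\iff\exists i\in\omega\,\exists\sigma\in2^i\,[\sigma=Y\restriction i\wedge K<g(i)\wedge K\cap g[\sigma]=\emptyset].$$
Both right sides are $\Sigma_2$. Apply Lemma 3. $\square$

## 6. 1-generics over $\mathcal M$ and the r.e. sets below them

**Definition 8 (1-generic over $\mathcal M$).** Let $I$ be a $\Sigma_1$ cut. $G\subseteq I$ is 1-generic over $\mathcal M$ if it is piecewise coded and for every $\Sigma_1$ set $S\subseteq2^{<I}$ there is $i\in I$ such that either $G\restriction i\in S$ or no $\tau\in2^{<I}$ extending $G\restriction i$ is in $S$.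

For an example, let $\mathcal M$ be countable with $\omega$ a $\Sigma_1$ cut. There are only countably many $\Sigma_1$ sets $S\subseteq2^{<\omega}$. Go through them one at a time, and extend the current string into $S$ whenever possible. The union of the strings is 1-generic over $\mathcal M$ (the sets $\{\tau:|\tau|>n\}$ are on the list, so the union has infinite length). So existence is not the difficulty; what has to be secured is $X_G\le_T\emptyset'$.

**Theorem 2.** Let $\mathcal M\models P^-+B\Sigma_1+\neg I\Sigma_1+\operatorname{Exp}$, let $I$ be any $\Sigma_1$ cut of $\mathcal M$, and let $G\subseteq I$ be 1-generic over $\mathcal M$. Then $X_G$ is not recursive, and every r.e. $V\le_TX_G$ is recursive. Hence if $X_G\le_T\emptyset'$, then $\deg X_G$ is a non-r.e. degree below $\mathbf 0'$.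

*Proof.* **Step 1: $X_G$ is not recursive.** A recursive $X_G$ would let a $\Sigma_1$ set consist of all strings that disagree with $G$. Suppose $X_G$ and its complement are $\Sigma_1$. Then $G=\{j:\exists z\,(g(j)=z\wedge z\in X_G)\}$ and $I\setminus G=\{j:\exists z\,(g(j)=z\wedge z\notin X_G)\}$ are $\Sigma_1$, hence so is
$$S=\{\sigma\in2^{<I}:\exists j<|\sigma|\;\sigma(j)\ne G(j)\}.$$
No $G\restriction i$ is in $S$. But every $G\restriction i$ has the extension $(G\restriction i)^\frown(1-G(i))$ in $S$, of length $i+1\in I$. This contradicts 1-genericity.

**Step 2: r.e. sets below $X_G$ are recursive.** The complement of $V$ will be enumerated by looking at *all* strings above a suitable $G\restriction i_0$, so that the oracle is no longer needed. Let $V$ be r.e. and $V\le_TX_G$ via $U_0,U_1$ as in Lemma 2. A string is bad if it makes the reduction claim that $K$ misses $V$ when $K$ meets $V$: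
$$S=\{\sigma\in2^{<I}:\exists K\,[(K,\sigma)\in U_1\wedge K\cap V\neq\emptyset]\}.$$
Because $V$ is r.e., $S$ is $\Sigma_1$. If $(K,G\restriction i)\in U_1$, then $K\cap V=\emptyset$; so no $G\restriction i$ is in $S$. By 1-genericity there is $i_0\in I$ such that no $\tau\supseteq G\restriction i_0$ in $2^{<I}$ is in $S$. I claim that for all $\mathcal M$-finite $K$
$$K\cap V=\emptyset\iff\exists\tau\in2^{<I}\,[\tau\supseteq G\restriction i_0\wedge(K,\tau)\in U_1].\tag{3}$$
For ($\Leftarrow$): if $K\cap V\neq\emptyset$, then $\tau\in S$, contrary to the choice of $i_0$. For ($\Rightarrow$): some $(K,G\restriction i)\in U_1$, by monotonicity we may take $i\ge i_0$, and then $\tau=G\restriction i$ works. The string $G\restriction i_0$ is $\mathcal M$-finite, so it may be used as a parameter, and the right side of (3) is $\Sigma_1$. Taking $K=\{x\}$, we see that $\mathcal M\setminus V$ is $\Sigma_1$. So $V$ is recursive.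

**Step 3: $\deg X_G$ is not r.e.** If $V$ is r.e. and $V\equiv_TX_G$, then $V$ is recursive by Step 2. From $X_G\le_TV$ it follows, by the first example after Definition 3, that $X_G$ is recursive, contrary to Step 1. $\square$

## 7. A low completion of arithmetic and its tower model: proof of Theorem 1

**Step 1: a nonstandard model of $PA$ with a low elementary diagram.** The purpose is to bound, by one low real, all the information that the elements of the model can carry. Consider $PA+\{\mathsf a>\bar n:n\in\omega\}$ with a new constant $\mathsf a$; it is consistent by compactness. Let $T_H$ be its usual computable Henkin extension, with constants $c_\varphi$ and axioms $\exists x\,\varphi(x)\to\varphi(c_\varphi)$. The complete consistent extensions of $T_H$, as subsets of $\omega$, form a nonempty $\Pi^0_1$ class: to contain the axioms, to contain exactly one of $\varphi,\neg\varphi$ for each sentence, and to admit no proof of a contradiction are $\Pi^0_1$ conditions. By the Low Basis Theorem (Jockusch–Soare 1972) it has a member $D$ with $D'\le_{\mathrm r}J$. Let $N$ be the Henkin model of $D$. Each of its elements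 is named by a constant, and $N\models\varphi\iff\varphi\in D$ for each sentence $\varphi$ of the Henkin language. So $D$ is the elementary diagram of $N$.

**Step 2: the tower model.** Let $a=\mathsf a^N$, which is nonstandard, and $\mathcal M=\mathcal M(N,a)$. By Proposition 1, $\mathcal M\models T$ and $\omega$ is a $\Sigma_1$ cut of $\mathcal M$. Also $\mathcal M$ is countable.

**Step 3: every coded real is computable from $D$.** Let $A=c\cap\omega$ with $c\in\mathcal M$. Name $c$ by a constant. Since "$x\in c$" is $\Delta_0$ and so absolute between $\mathcal M$ and $N$, $n\in A$ iff the sentence "$\bar n\in c$" belongs to $D$. So $A\le_{\mathrm r}D$ for every $A\in\mathcal X$.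

**Step 4: a real $G\le_{\mathrm r}J$ that is 1-generic relative to $D$.** Let $W_e^D$ be the $e$-th subset of $2^{<\omega}$ that is r.e. in $D$. Build $\sigma_0\subseteq\sigma_1\subseteq\cdots$ in $2^{<\omega}$ with $\sigma_0=\emptyset$. At step $e\in\omega$ ask whether some $\tau\supseteq\sigma_e$ is in $W_e^D$. If so, let $\sigma_{e+1}=\tau^\frown0$ for the first such $\tau$ found; otherwise $\sigma_{e+1}=\sigma_e{}^\frown0$. Let $G$ be the set with characteristic function $\bigcup_e\sigma_e$. The question at step $e$ is r.e. in $D$, so $D'$ answers it, and $G\le_{\mathrm r}D'\le_{\mathrm r}J$. For every $S=W_e^D$, either an initial segment $\tau$ of $G$ is in $S$, or the initial segment $\sigma_e$ of $G$ has no extension in $S$.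

**Step 5: $G$ is 1-generic over $\mathcal M$, with $I=\omega$.** Here we transfer genericity from the real world to $\mathcal M$. $G$ is piecewise coded, as is every subset of $\omega$. Let $S\subseteq2^{<\omega}$ be $\Sigma_1$ over $\mathcal M$, possibly with nonstandard parameters. By Lemma 4(1) (strings being coded by standard numbers), $S$ is r.e. in some $A\in\mathcal X$. By Step 3, $S$ is r.e. in $D$. So Step 4 applies to $S$.

**Step 6: $X_G\le_T\emptyset'$ in $\mathcal M$.** Since $G\le_{\mathrm r}J$, the jump of $\emptyset$, and $\emptyset\in\mathcal X$, we have $G\in\Delta_2(\mathcal X)$. Apply Lemma 4(2).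

By Theorem 2, $X=X_G$ is not recursive, every r.e. $V\le_TX$ is recursive, and $\deg(X)$ is a non-r.e. degree below $\mathbf 0'$. This proves Theorem 1. $\blacksquare$

So the answer to the question of Section 2 is no. Nothing special about $PA$ was used: it may be replaced by any consistent r.e. extension of $PA$, whose completions still form a $\Pi^0_1$ class.

The model had to be chosen with care, for together with the known result Theorem 1 shows that "there is a non-r.e. degree below $\mathbf 0'$" is true in some models of $T$ in which $\omega$ is a $\Sigma_1$ cut and false in others. To see that the known result does apply to some model, let $N$ be an $\aleph_1$-saturated model of $PA$, $a\in N$ nonstandard, and $\mathcal M=\mathcal M(N,a)$. By saturation every $Y\subseteq\omega$ is $c\cap\omega$ for some $c\in N$, and we may take $c<2^a$, so $c\in\mathcal M$. Let $\mathcal M_0$ be a countable elementary submodel of $\mathcal M$ that contains $a$. Then $\mathcal M_0\models T$. The formula $\exists y\,E(i,y)$ from Proposition 1 defines $\omega$ in $\mathcal M$, hence defines $\mathcal M_0\cap\omega=\omega$ in $\mathcal M_0$,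 and by elementarity $E$ still defines a function from $\omega$ cofinally into $\mathcal M_0$. Finally, "each subset of $\omega$ defined by $\varphi$ with parameters is coded on $\omega$" is, for each formula $\varphi$, a statement true in $\mathcal M$, hence in $\mathcal M_0$.

## 8. The regular degrees below $\mathbf 0'$ when $\omega$ is a $\Sigma_1$ cut

From now on $\omega$ is a $\Sigma_1$ cut of $\mathcal M$, and $\mathcal X$, $g$ are as before.

**Definition 9.** For $Y,Z\subseteq\omega$ write $Y\le_{\mathcal X}Z$ if $Y\le_{\mathrm r}Z\oplus A$ for some $A\in\mathcal X$. A set $X\subseteq\mathcal M$ is regular if $X\cap b$ is $\mathcal M$-finite for all $b\in\mathcal M$.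

For example, $Y\le_{\mathcal X}\emptyset$ iff $Y\in\mathcal X$. Since $\mathcal X$ is closed under $\oplus$, $\le_{\mathcal X}$ is transitive. Every $X_Y$ with $Y\subseteq\omega$ is regular: if $b\le g(i)$, then $X_Y\cap b=g[Y\restriction i]\cap b$. The set $\omega$ itself is not regular, since $\omega\cap b=\omega$ for nonstandard $b$.

**Theorem 3 (classification of the regular degrees below $\mathbf 0'$).** Let $\omega$ be a $\Sigma_1$ cut of $\mathcal M$; no countability is assumed.

(a) $X_Y\le_TX_Z\iff Y\le_{\mathcal X}Z$, for all $Y,Z\subseteq\omega$.

(b) Every regular $X\le_T\emptyset'$ is $\equiv_TX_Y$ for some $Y\in\Delta_2(\mathcal X)$. So $Y\mapsto X_Y$ induces an isomorphism of $\Delta_2(\mathcal X)/{\equiv_{\mathcal X}}$ onto the degrees $\le\mathbf 0'$ of regular sets.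

(c) $\deg X_Y$ contains a regular r.e. set iff $Y\equiv_{\mathcal X}C$ for some $C\in\Sigma_1(\mathcal X)$.

(d) If $\mathcal X$ is closed under Turing jump, then every regular $X\le_T\emptyset'$ is recursive.

*Proof of (a).* **Step 1: ($\Rightarrow$).** We read a real-world computation off a reduction in $\mathcal M$. Let $U_0,U_1$ be as in Lemma 2 for $X_Y\le_TX_Z$. For $n\in\omega$,
$$n\in Y\iff\exists i\in\omega\,(\{g(n)\},Z\restriction i)\in U_0,\qquad n\notin Y\iff\exists i\in\omega\,(\{g(n)\},Z\restriction i)\in U_1 .$$
The sets $\{(n,\sigma):n\in\omega,\ (\{g(n)\},\sigma)\in U_e\}$, viewed as subsets of $\omega$, are $\Sigma_1$, so by Lemma 4(1) they are r.e. in members $A_e$ of $\mathcal X$. So $Y$ and $\omega\setminus Y$ are r.e. in $Z\oplus A_0\oplus A_1$, and $Y\le_{\mathrm r}Z\oplus(A_0\oplus A_1)$.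

**Step 2: ($\Leftarrow$).** Conversely, we run a real-world functional inside $\mathcal M$. Let $Y=\Phi^{Z\oplus A}$ with $A\in\mathcal X$. Let $R$ be the set of $(\rho,\sigma)\in(2^{<\omega})^2$ such that $\Phi^{\sigma\oplus A}(j)=\rho(j)$ for all $j<|\rho|$, where questions to the first oracle must lie below $|\sigma|$. $R$ is r.e. in $A$, so it is $\Sigma_1$ over $\mathcal M$ by Lemma 4(1). Let $U_0$ (respectively $U_1$) be the set of $(K,\sigma)$ such that for some $\rho$: $(\rho,\sigma)\in R$, $K<g(|\rho|)$, and $K\subseteq g[\rho]$ (respectively $K\cap g[\rho]=\emptyset$). These are $\Sigma_1$ and monotone. If $(\rho,Z\restriction i)\in R$, then $\rho=Y\restriction|\rho|$; so by (1), $(K,Z\restriction i)\in U_0$ implies $K\subseteq X_Y$, and $(K,Z\restriction i)\in U_1$ implies $K\cap X_Y=\emptyset$. If $K\subseteq X_Y$ or $K\cap X_Y=\emptyset$, choose $n\in\omega$ with $K<g(n)$ and $\rho=Y\restriction n$; finitely many computations use a finite part of $Z$, so $(\rho,Z\restriction i)\in R$ for some $i$, and $(K,Z\restriction i)\in U_0$ or $U_1$ accordingly. Lemma 2 gives $X_Y\le_TX_Z$.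

*Proof of (b).* **Step 1: $\Sigma_2$ definitions with quantifiers over $\omega$.** Let $X\le_T\emptyset'$ be regular. By Lemma 3 and (2),
$$K\subseteq X\iff\exists i\in\omega\,\forall k\in\omega\;q(K,i,k),\qquad K\cap X=\emptyset\iff\exists i\in\omega\,\forall k\in\omega\;p(K,i,k),$$
where $q,p$ have the form $\exists u<g(i)\,\forall v<g(k)\,\theta$ with $\theta\in\Delta_0$. Truth of $q$ and $p$ is preserved when $i$ increases and when $k$ decreases.

**Step 2: standard names for the pieces of $X$.** We want to describe $K_n=X\cap g(n)$, which is $\mathcal M$-finite by regularity, by a pair of standard numbers. For an $\mathcal M$-finite $L\subseteq g(n)$ say that $\langle i,k\rangle$ *pins* $L$ at $n$ if $L$ is the unique $\mathcal M$-finite $L'\subseteq g(n)$ with $q(L',i,k)\wedge p(g(n)\setminus L',i,k)$. This is $\Delta_0$ in $g(n),g(i),g(k),2^{g(n)}$. (For instance, if $q(L',i,k)\wedge p(g(n)\setminus L',i,k)$ holds for two different $L'$, then $\langle i,k\rangle$ pins nothing at $n$.) I claim that some $\langle i,k\rangle\in\omega$ pins $K_n$ at $n$. Since $K_n\subseteq X$ and $(g(n)\setminus K_n)\cap X=\emptyset$,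 there is one $i\in\omega$ with $\forall k\in\omega\,[q(K_n,i,k)\wedge p(g(n)\setminus K_n,i,k)]$. Let $L'\subseteq g(n)$ be $\mathcal M$-finite, $L'\ne K_n$. Then $L'\not\subseteq X$ or $(g(n)\setminus L')\cap X\neq\emptyset$, so there is $k\in\omega$ with $\neg[q(L',i,k)\wedge p(g(n)\setminus L',i,k)]$. The codes of these $L'$ are below $2^{g(n)}$, so by $B\Sigma_1$ the witnesses $g(k)$ can be bounded for all $L'$ at once, say by $g(k^*)$. By monotonicity in $k$, the condition fails at $k^*$ for all $L'\neq K_n$, and it holds for $K_n$. So $\langle i,k^*\rangle$ pins $K_n$ at $n$.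

**Step 3: the real $Y$.** Let
$$Y=\{\langle n,i,k\rangle\in\omega:\langle i,k\rangle\text{ is the least pair pinning }K_n\text{ at }n\}.$$

**Step 4: $X\le_TX_Y$.** By Step 2 every $n\in\omega$ occurs in $Y$. Given $K$, $K\subseteq X$ (respectively $K\cap X=\emptyset$) iff there is $\langle n,i,k\rangle\in Y$ such that $K<g(n)$ and the set pinned at $n$ by $\langle i,k\rangle$, which is $K_n$, includes $K$ (respectively is disjoint from $K$). So let $W$ contain those $\langle K,e,\{g(\langle n,i,k\rangle)\},\emptyset\rangle$ with $n,i,k\in\omega$, $K<g(n)$, for which $\langle i,k\rangle$ pins some $L$ at $n$ with $K\subseteq L$ if $e=0$, and $K\cap L=\emptyset$ if $e=1$. This is $\Sigma_1$.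

**Step 5: $X_Y\le_TX$.** For $m\in\omega$ and $\mathcal M$-finite $L\subseteq g(m)$ let $\rho(m,L)$ be the string of length $m$ that has value $1$ at $\langle n,i,k\rangle<m$ iff $\langle i,k\rangle$ is the least pair pinning $L\cap g(n)$ at $n$. All numbers $n,i,k$ and all components of smaller pairs are below $m$, so $\rho(m,L)$ is obtained recursively from $m$ and $L$ (with $g(m)$ and $2^{g(m)}$ as bounds). Since $K_m\cap g(n)=K_n$ for $n<m$, $\rho(m,K_m)=Y\restriction m$. Let $W$ contain those $\langle K,e,L,g(m)\setminus L\rangle$ with $m\in\omega$, $L\subseteq g(m)$, $K<g(m)$, and $K\subseteq g[\rho(m,L)]$ if $e=0$, $K\cap g[\rho(m,L)]=\emptyset$ if $e=1$. If $L\subseteq X$ and $g(m)\setminus L$ misses $X$, then $L=K_m$; so by (1) $W$ witnesses $X_Y\le_TX$.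

**Step 6: conclusion.** So $X\equiv_TX_Y$, hence $X_Y\le_T\emptyset'$, and $Y\in\Delta_2(\mathcal X)$ by Lemma 4(2). For the last sentence of (b): by (a) the map $Y\mapsto\deg X_Y$ induces an order embedding of $\Delta_2(\mathcal X)/{\equiv_{\mathcal X}}$ into the degrees; by Lemma 4(2) and the regularity of $X_Y$ its values are degrees $\le\mathbf 0'$ of regular sets; and we have just seen that every such degree is a value.

*Proof of (c).* **Step 1: ($\Leftarrow$).** If $C\in\Sigma_1(\mathcal X)$, then $C$ is $\Sigma_1$ over $\mathcal M$ by Lemma 4(1). So $X_C$ is r.e., and it is regular. If $Y\equiv_{\mathcal X}C$, then $X_Y\equiv_TX_C$ by (a).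

**Step 2: ($\Rightarrow$), the real $C$.** Let $V$ be regular and r.e. with $V\equiv_TX_Y$. We record in a real how fast $V$ is enumerated. Let $V_m$ be the $\mathcal M$-finite set of $x<g(m)$ enumerated into $V$ with a witness $<g(m)$, and
$$C=\{\langle n,m\rangle\in\omega:V_m\cap g(n)\ne V\cap g(n)\}.$$
Since $V_m\subseteq V$, $\langle n,m\rangle\in C$ iff there is $x<g(n)$ in $V\setminus V_m$; so $C$ is $\Sigma_1$, and $C\in\Sigma_1(\mathcal X)$ by Lemma 4(1). It remains to show $V\equiv_TX_C$, because then $X_Y\equiv_TX_C$, and $Y\equiv_{\mathcal X}C$ by (a).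

**Step 3: $V\le_TX_C$.** "$K\subseteq V$" is $\Sigma_1$. Moreover, $K\cap V=\emptyset$ iff there is $\langle n,m\rangle\in\omega\setminus C$ with $K<g(n)$ and $K\cap V_m=\emptyset$; use $H_1=\emptyset$, $H_2=\{g(\langle n,m\rangle)\}$. Here ($\Leftarrow$) holds because $V\cap g(n)=V_m\cap g(n)$. For ($\Rightarrow$), choose $n$ with $K<g(n)$. The set $V\cap g(n)$ is $\mathcal M$-finite, so by $B\Sigma_1$ the witnesses for its elements are bounded, and it is included in some $V_m$, $m\in\omega$. Then $\langle n,m\rangle\notin C$, and $K\cap V_m\subseteq K\cap V=\emptyset$.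

**Step 4: $X_C\le_TV$.** "$K\subseteq X_C$" is $\Sigma_1$, because $X_C$ is r.e. Given $K$, let
$$H=\bigcup\{g(n)\setminus V_m:g(\langle n,m\rangle)\in K\}.$$
If $K<g(r)$ with $r\in\omega$, then only $\langle n,m\rangle<r$ matter, so $n,m<r$; hence $H$ is bounded by $g(r)$ and $\Delta_0$-definable with bounds from $g(r)$, so it is $\mathcal M$-finite and obtained recursively from $K$. Now $K\cap X_C=\emptyset$ iff for all $\langle n,m\rangle$ with $g(\langle n,m\rangle)\in K$ we have $V\cap g(n)=V_m\cap g(n)$, that is, iff $H\cap V=\emptyset$. So put all $\langle K,1,\emptyset,H\rangle$ into $W$.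

*Proof of (d).* Let $X\le_T\emptyset'$ be regular. By (b), $X\equiv_TX_Y$ with $Y\le_{\mathrm r}A'$ for some $A\in\mathcal X$. By hypothesis $A'\in\mathcal X$, so $Y\in\mathcal X$, since $\mathcal X$ is a Turing ideal. So $Y\equiv_{\mathcal X}\emptyset$, and by (a) $X\equiv_TX_\emptyset=\emptyset$. So $X$ is recursive. $\square$

Part (d) says that when $\omega$ is a $\Sigma_1$ cut and the coded sets are closed under jump, no regular set can be a counterexample, whatever the cardinality of $\mathcal M$. So the coding hypothesis in the known result is not merely technical: without it the conclusion can fail, already for regular sets, such as the $X_G$ of Theorem 1. None of this characterizes, over all models, when a non-r.e. degree below $\mathbf 0'$ exists. Theorem 2 is a sufficient condition for arbitrary $\Sigma_1$ cuts, and Theorem 3 is exact for regular sets when $\omega$ is a $\Sigma_1$ cut.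

## 9. Countable partial orders of degrees that bound no nonzero r.e. degree

**Theorem 4.** Let $\omega$ be a $\Sigma_1$ cut of $\mathcal M$, and suppose there are $L\subseteq\omega$ and $A\in\mathcal X$ such that every member of $\mathcal X$ is $\le_{\mathrm r}L$ and $L'\le_{\mathrm r}A'$. (This holds for the model of Section 7, with $L=D$, $A=\emptyset$.) Then every countable partial order embeds into the nonzero degrees below $\mathbf 0'$ of $\mathcal M$ in such a way that no degree in the image bounds a nonzero r.e. degree. In particular none of these degrees is r.e.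

*Proof.* **Step 1: a generic and its columns.** We take one generic and keep only some of its columns. The construction in Step 4 of Section 7, with $L$ for $D$, gives $G\le_{\mathrm r}L'\le_{\mathrm r}A'$ that is 1-generic relative to $L$. As in Step 5 there, a $\Sigma_1$ set $S\subseteq2^{<\omega}$ over $\mathcal M$ is r.e. in a member of $\mathcal X$, hence in $L$; so $G$ is 1-generic over $\mathcal M$. Also $G\in\Delta_2(\mathcal X)$, so $X_G\le_T\emptyset'$ by Lemma 4(2). For recursive (in the real world) $B\subseteq\omega$ let
$$G_B=\{\langle n,m\rangle\in G:n\in B\}.$$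
Since $G_B\le_{\mathrm r}G$, Theorem 3(a) gives $X_{G_B}\le_TX_G\le_T\emptyset'$. An r.e. $V\le_TX_{G_B}$ satisfies $V\le_TX_G$, so it is recursive by Theorem 2.

**Step 2: inclusion is preserved.** If $B\subseteq B'$, then $G_B=\{\langle n,m\rangle\in G_{B'}:n\in B\}\le_{\mathrm r}G_{B'}$, so $X_{G_B}\le_TX_{G_{B'}}$ by Theorem 3(a).

**Step 3: non-inclusion is preserved.** We show that a column of $G$ not kept in $B'$ cannot be computed from $G_{B'}$. Let $n\in B\setminus B'$, and suppose $G_B=\Phi^{G_{B'}\oplus Q}$ with $Q\in\mathcal X$. For a string $\sigma$ let $\sigma_{B'}$ be $\sigma$ with the values outside the columns in $B'$ replaced by $0$. The set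
$$S=\{\sigma\in2^{<\omega}:\exists m\,(\langle n,m\rangle<|\sigma|\ \wedge\ \Phi^{\sigma_{B'}\oplus Q}(\langle n,m\rangle)\downarrow\ne\sigma(\langle n,m\rangle))\}$$
is r.e. in $Q$, hence in $L$. No initial segment $\sigma$ of $G$ is in $S$: a convergent value $\Phi^{\sigma_{B'}\oplus Q}(\langle n,m\rangle)$ equals $G_B(\langle n,m\rangle)$, which is $G(\langle n,m\rangle)=\sigma(\langle n,m\rangle)$ because $n\in B$. So some initial segment $\sigma$ of $G$ has no extension in $S$. Take $m$ with $\langle n,m\rangle\ge|\sigma|$, and an initial segment $\tau$ of $G$ that extends $\sigma$ and is so long that $\langle n,m\rangle<|\tau|$ and $\Phi^{\tau_{B'}\oplus Q}(\langle n,m\rangle)\downarrow=\tau(\langle n,m\rangle)$. Flip the value of $\tau$ at $\langle n,m\rangle$. Since $n\notin B'$, $\tau_{B'}$ does not change. So the new string extends $\sigma$ and is in $S$, a contradiction. Hence $G_B\not\le_{\mathcal X}G_{B'}$, that is, $X_{G_B}\not\le_TX_{G_{B'}}$ by Theorem 3(a). With $B'=\emptyset$, where $X_{G_\emptyset}=\emptyset$, we see that $X_{G_B}$ is not recursive if $B\ne\emptyset$.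

**Step 4: from recursive sets to arbitrary countable orders.** By Steps 1–3, $B\mapsto\deg X_{G_B}$ embeds the nonempty recursive sets under $\subseteq$ into the nonzero degrees below $\mathbf 0'$, and no degree in the image bounds a nonzero r.e. degree. The finite unions of residue classes mod $2^k$, $k\in\omega$, are recursive sets. They form a countable Boolean algebra, and it is atomless, since a residue class mod $2^k$ splits into two residue classes mod $2^{k+1}$. Now let $P$ be a countable partial order, nonempty without loss of generality. The map $p\mapsto\{q\in P:q\le p\}$ is an order embedding of $P$ into the countable Boolean algebra of subsets of $P$ generated by its values, and each value is nonzero, as it contains $p$. Every countable Boolean algebra embeds into the countable atomless one, by a textbook theorem; a Boolean embedding preserves and reflects $\le$, and sends nonzero elements to nonzero elements. Composing these maps, we embed $P$ as required.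

**Step 5: none of these degrees is r.e.** Each is nonzero and bounds itself. If it were r.e., it would bound a nonzero r.e. degree. $\square$
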